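\title{Hazard rate ordering of the normalized spacings of heterogeneous exponential random variables}

\begin{abstract}
Let $D_1,\dots,D_n$ be the normalized spacings of $n$ independent exponential random variables with arbitrary rates. We prove the conjecture that $D_i$ is smaller than $D_{i+1}$ in the hazard rate order for every $i$, and we show that the hazard rates are strictly ordered at every point unless all rates coincide. The result follows from a stronger inequality between the hazard rates of consecutive unnormalized gaps at the same argument. Its proof conditions on the time at which a gap begins; the survivor set then has a conditional Bernoulli law, to which Newton's inequality and the FKG inequality apply. We also show that the normalizing constants are optimal and that the hazard rate order cannot be replaced by the likelihood ratio order.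
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ and let $X_1,\dots,X_n$ be independent exponential random variables with rates $\lambda_1,\dots,\lambda_n>0$, so that $P(X_j>x)=e^{-\lambda_jx}$ for $x\ge0$. We think of $X_j$ as the lifetime of item $j$. Let $X_{1:n}\le\dots\le X_{n:n}$ be the order statistics and put $X_{0:n}=0$. The \emph{normalized spacings} are
\[
D_i=(n-i+1)\,(X_{i:n}-X_{i-1:n}),\qquad i=1,\dots,n .
\]
It is convenient to index by the number of items alive. For $1\le m\le n$ let
\[
G_m=X_{n-m+1:n}-X_{n-m:n}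
\]
be the gap during which exactly $m$ items are alive. Then $D_i=mG_m$ with $m=n-i+1$.

The normalization is explained by the memoryless property. Given the set $S$ of the $m$ items alive, $G_m$ is exponential with rate $\sum_{j\in S}\lambda_j$ (Lemma~\ref{lem:residual}), so $D_i$ is exponential with rate equal to the \emph{average} rate of the survivors. If all rates equal $\lambda$, every $D_i$ is exponential with rate $\lambda$. If the rates differ, items with large rates tend to fail early, the average rate of the survivors tends to fall, and one expects $D_i$ to grow with $i$. The question is in how strong a sense.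

Let $U,V$ be nonnegative random variables with survival functions $\bar F_U,\bar F_V$. We write $U\le_{\mathrm{hr}}V$ (\emph{hazard rate order}) if $\bar F_V(x)/\bar F_U(x)$ is nondecreasing in $x\ge0$. This says that $P(U>x+s\mid U>x)\le P(V>x+s\mid V>x)$ for all $x,s\ge0$: the residual lifetimes are stochastically ordered at every age $x$, and not only at age $0$. All variables in this paper have positive survival functions and continuous densities $f$. With the hazard rate $h=f/\bar F=-(\log\bar F)'$ we have $(\log(\bar F_V/\bar F_U))'=h_U-h_V$, so $U\le_{\mathrm{hr}}V$ means $h_U\ge h_V$ pointwise. We write $U\le_{\mathrm{lr}}V$ (\emph{likelihood ratio order}) if $f_V/f_U$ is nondecreasing. This implies $U\le_{\mathrm{hr}}V$: integrate $f_V(s)f_U(x)\ge f_V(x)f_U(s)$ over $s>x$.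

The following conjecture is posed in \cite{spacings}: \emph{for all rates, $D_i\le_{\mathrm{hr}}D_{i+1}$ for $i=1,\dots,n-1$.}

For $n=2$ the variable $D_1=2\min(X_1,X_2)$ has constant hazard rate $(\lambda_1+\lambda_2)/2$, while
\[
P(D_2>x)=\frac{\lambda_2e^{-\lambda_1x}+\lambda_1e^{-\lambda_2x}}{\lambda_1+\lambda_2}.
\]
The hazard rate of $D_2$ is $2\lambda_1\lambda_2/(\lambda_1+\lambda_2)$ at $x=0$ and is nonincreasing (Lemma~\ref{lem:decreasing}), so the conjecture reduces to the inequality between the harmonic and the arithmetic mean. For $n\ge3$ one has to compare two nonconstant hazard rates. Our main result is that the conjecture is true.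

\begin{theorem}\label{thm:main}
For all $n\ge2$ and all $\lambda_1,\dots,\lambda_n>0$ we have $D_i\le_{\mathrm{hr}}D_{i+1}$ for $i=1,\dots,n-1$. If the $\lambda_j$ are not all equal, then $h_{D_{i+1}}(x)<h_{D_i}(x)$ for every $x\ge0$ and every $i$. If they are all equal, the $D_i$ are independent and identically distributed exponential variables.
\end{theorem}

Let $\rho_m(y)$ be the hazard rate of $G_m$ at $y$. The hazard rate of $cG_m$ at $x$ is $\rho_m(x/c)/c$, so the conjecture compares $\rho_m/m$ at $x/m$ with $\rho_{m-1}/(m-1)$ at the later point $x/(m-1)$. We prove the comparison at the same point, which is stronger because $\rho_{m-1}$ is nonincreasing.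

\begin{theorem}\label{thm:gap}
For all $y\ge0$ and $2\le m\le n$,
\begin{equation}\label{eq:gap}
\frac{\rho_{m-1}(y)}{m-1}\le\frac{\rho_m(y)}{m}.
\end{equation}
\end{theorem}

The third result describes the limits of Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] Let $2\le m\le n$, $c>0$ and $\frac{m-1}{m}c\le c'\le c$. Then $cG_m\le_{\mathrm{hr}}c'G_{m-1}$ for all rates. The lower bound $\frac{m-1}{m}c$ cannot be decreased.
\item[(b)] For $n=3$ and rates $(\frac1{10},1,1)$ the relation $D_2\le_{\mathrm{lr}}D_3$ fails.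
\end{itemize}
\end{theorem}

In (a), the choice $c=m$, $c'=m-1$ is the conjecture, and $c=c'=1$ is the hazard rate ordering of the unnormalized spacings.

Section~\ref{sec:mixture} writes the gaps as mixtures of exponentials and settles the cases $y=0$ and $m=n$ of \eqref{eq:gap}. Section~\ref{sec:deduce} derives Theorems~\ref{thm:main} and~\ref{thm:sharp}. Section~\ref{sec:time} reduces Theorem~\ref{thm:gap} to four statements about random subsets (Proposition~\ref{prop:chain}), and Section~\ref{sec:three} carries out the argument by hand for $n=3$. Sections~\ref{sec:inclusion}--\ref{sec:ratio} prove the four statements.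

\medskip
\noindent\emph{Notation.} The statements do not depend on the labeling, so we assume throughout that
\[
\lambda_1\le\lambda_2\le\dots\le\lambda_n .
\]
We write $[n]=\{1,\dots,n\}$ and $S^c=[n]\setminus S$. For a vector $a$ and a set $S$ we put $a(S)=\sum_{j\in S}a_j$ and $a_S=\prod_{j\in S}a_j$. We write $U\setminus j$ for $U\setminus\{j\}$ and $T\cup j$ for $T\cup\{j\}$.

\section{Gaps as mixtures of exponentials}\label{sec:mixture}

Ties have probability zero. Let $S_m$ be the random set of the last $m$ survivors, and for $|S|=m$ let $p(S)=P(S_m=S)$ and $\tau_S=\max_{k\notin S}X_k$, with $\tau_{[n]}=0$.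

\begin{lemma}\label{lem:residual}
Let $|S|=m\ge1$. Then $p(S)=E\,e^{-\lambda(S)\tau_S}>0$. Conditionally on $S_m=S$, the residual lifetimes $X_j-\tau_S$, $j\in S$, are independent exponential variables with rates $\lambda_j$, independent of $\tau_S=X_{n-m:n}$; the gap $G_m$ is exponential with rate $\lambda(S)$; and item $j\in S$ is the next to fail with probability $\lambda_j/\lambda(S)$.
\end{lemma}

\begin{proof}
The event $S_m=S$ says that $X_j>\tau_S$ for all $j\in S$. Since $\tau_S$ is independent of $(X_j)_{j\in S}$, for $s\ge0$ and $x_j\ge0$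
\begin{equation}\label{eq:factor}
P\big(\tau_S\le s,\ X_j>\tau_S+x_j\text{ for all }j\in S\big)=E\big[1_{\{\tau_S\le s\}}e^{-\lambda(S)\tau_S}\big]\prod_{j\in S}e^{-\lambda_jx_j}.
\end{equation}
This gives the formula for $p(S)$ and the conditional law. The gap $G_m$ is the minimum of the residual lifetimes, so it exceeds $y$ with probability $e^{-y\lambda(S)}$, and the minimum is attained at $j$ with probability $\int_0^\infty\lambda_je^{-x\lambda(S)}dx=\lambda_j/\lambda(S)$.
\end{proof}

It follows that
\begin{equation}\label{eq:mixture}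
P(G_m>y)=\sum_{|S|=m}p(S)e^{-y\lambda(S)},\qquad
\rho_m(y)=\frac{\sum_{|S|=m}p(S)e^{-y\lambda(S)}\lambda(S)}{\sum_{|S|=m}p(S)e^{-y\lambda(S)}} .
\end{equation}
The probability vector $p_y(S)\propto p(S)e^{-y\lambda(S)}$ is the conditional law of $S_m$ given $G_m>y$. Thus $\rho_m(y)/m$ is the expected average rate of the last $m$ survivors, given that all of them last through a gap of length $y$.

\begin{lemma}\label{lem:decreasing}
The function $\rho_m$ is nonincreasing. It is strictly decreasing if $1\le m\le n-1$ and the $\lambda_j$ are not all equal, and $\rho_n\equiv\lambda([n])$.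
\end{lemma}

\begin{proof}
Differentiating the quotient in \eqref{eq:mixture} gives $\rho_m'(y)=-\sum p_y(S)\lambda(S)^2+\rho_m(y)^2$, which is minus the variance of $\lambda(S)$ under $p_y$. If $\lambda_j\ne\lambda_k$ and $m\le n-1$, choose $T\subset[n]\setminus\{j,k\}$ with $|T|=m-1$. The sets $T\cup j$ and $T\cup k$ have positive weight and different total rates, so the variance is positive. For $m=n$ the only set is $[n]$.
\end{proof}

\begin{lemma}\label{lem:easy}
Inequality \eqref{eq:gap} holds for $y=0$ and all $2\le m\le n$, strictly if the $\lambda_j$ are not all equal. It also holds for $m=n$ and all $y\ge0$.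
\end{lemma}

\begin{proof}
We have $\rho_m(0)=E\lambda(S_m)$, and $S_{m-1}$ is obtained from $S_m$ by removing the next item to fail. By Lemma~\ref{lem:residual} and the Cauchy--Schwarz inequality $\lambda(S)^2\le m\sum_{j\in S}\lambda_j^2$,
\[
E[\lambda(S_{m-1})\mid S_m=S]=\lambda(S)-\frac{\sum_{j\in S}\lambda_j^2}{\lambda(S)}\le\frac{m-1}{m}\lambda(S),
\]
with strict inequality when $(\lambda_j)_{j\in S}$ is not constant. If the rates are not all equal, then, as $m\ge2$, some $m$-set contains two different rates, and this set has positive probability. Averaging over $S$ proves the first claim. For $m=n$, Lemma~\ref{lem:decreasing} gives $\rho_{n-1}(y)/(n-1)\le\rho_{n-1}(0)/(n-1)\le\rho_n(0)/n=\rho_n(y)/n$.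
\end{proof}

At the other end, $p_y$ concentrates on the sets of least total rate as $y\to\infty$, so $\rho_m(y)/m\to(\lambda_1+\dots+\lambda_m)/m$, which is nondecreasing in $m$. Thus \eqref{eq:gap} holds at $y=0$ and in the limit $y\to\infty$. The work lies in between, for $2\le m\le n-1$.

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:sharp}}\label{sec:deduce}

In this section we assume Theorem~\ref{thm:gap}; it is not needed for Theorem~\ref{thm:sharp}(b).

\begin{proof}[Proof of Theorem \ref{thm:sharp}(a)]
For $x\ge0$,
\begin{equation}\label{eq:scaling}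
\frac{\rho_{m-1}(x/c')}{c'}\le\frac{\rho_{m-1}(x/c)}{c'}\le\frac{m-1}{mc'}\,\rho_m(x/c)\le\frac{\rho_m(x/c)}{c}.
\end{equation}
The first inequality uses $x/c'\ge x/c$, that is $c'\le c$, and Lemma~\ref{lem:decreasing}; the second is \eqref{eq:gap}; the third is $c'\ge\frac{m-1}{m}c$. The two ends are the hazard rates of $c'G_{m-1}$ and $cG_m$ at $x$. If all $\lambda_j=1$, these hazard rates are the constants $(m-1)/c'$ and $m/c$, so the order fails when $c'<\frac{m-1}{m}c$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $m=n-i+1\in\{2,\dots,n\}$, so that $D_i=mG_m$ and $D_{i+1}=(m-1)G_{m-1}$. Inequality \eqref{eq:scaling} with $c=m$, $c'=m-1$ reads $h_{D_{i+1}}(x)\le h_{D_i}(x)$. Suppose the rates are not all equal. For $x>0$ the first inequality in \eqref{eq:scaling} is strict, because $x/(m-1)>x/m$ and $\rho_{m-1}$ is strictly decreasing for $1\le m-1\le n-1$. For $x=0$ the second inequality is strict by Lemma~\ref{lem:easy}.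

Now let all rates equal $\lambda$. We show by induction on the number $n\ge1$ of items that $G_n,\dots,G_1$ are independent and $G_m$ is exponential with rate $m\lambda$; then the $D_i=mG_m$ are independent with rate $\lambda$. The case $n=1$ is the definition. For $n\ge2$, $G_n=\min_jX_j$ has rate $n\lambda$. Given $S_{n-1}=S$, we have $\tau_S=G_n$, and $G_{n-1},\dots,G_1$ are the gaps of the $n-1$ residual lifetimes. By Lemma~\ref{lem:residual} and the induction hypothesis they are conditionally independent of $G_n$ and have the asserted product law, the same for every $S$. Summing over $S$ completes the step.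
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(b)]
By \eqref{eq:mixture}, $D_i=mG_m$ has density $f_i(x)=E[a\,e^{-ax}]$ with $a=\lambda(S_m)/m$, so $-(\log f_i)'(0)=E[a^2]/E[a]$. Take rates $(\delta,1,1)$ and use Lemma~\ref{lem:residual} for the successive failures.

For $D_2$: with probability $\frac{2}{2+\delta}$ a rate-$1$ item fails first and $a=\frac{1+\delta}2$; with probability $\frac{\delta}{2+\delta}$ the rate-$\delta$ item fails first and $a=1$. Hence
\[
\frac{E[a^2]}{E[a]}=\frac{\frac12(1+\delta)^2+\delta}{(1+\delta)+\delta}=\frac{1+4\delta+\delta^2}{2(1+2\delta)} .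
\]
For $D_3$: the rate-$\delta$ item is the last survivor with probability $\frac{2}{2+\delta}\cdot\frac1{1+\delta}$, and then $a=\delta$; with the complementary probability $\frac{3\delta+\delta^2}{(2+\delta)(1+\delta)}$ we have $a=1$. Hence
\[
\frac{E[a^2]}{E[a]}=\frac{2\delta^2+3\delta+\delta^2}{2\delta+3\delta+\delta^2}=\frac{3+3\delta}{5+\delta}.
\]
For $\delta=\frac1{10}$ the two values are $\frac{47}{80}$ and $\frac{11}{17}$. So $(\log(f_3/f_2))'(0)=\frac{47}{80}-\frac{11}{17}<0$, and $f_3/f_2$ is strictly decreasing near $0$.
\end{proof}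

\begin{remark}
The value $\frac1{10}$ is not special. Since $6(1+\delta)(1+2\delta)-(5+\delta)(1+4\delta+\delta^2)=(1-\delta)^3$, the derivative above equals $-(1-\delta)^3/\big(2(1+2\delta)(5+\delta)\big)$, which is negative for every $0<\delta<1$.
\end{remark}

\section{Conditioning on the time at which the gap begins}\label{sec:time}

From now on $y\ge0$ is fixed and $2\le m\le n-1$.

\subsection*{Reweighting}
Most steps below compare a mean $E[\Phi]$ with the mean $E[w\Phi]/E[w]$ under a law reweighted by $w>0$. The difference is $\operatorname{Cov}(w,\Phi)/E[w]$, and on the real line its sign is given by Chebyshev's inequality.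

\begin{lemma}[Chebyshev]\label{lem:chebyshev}
Let $\xi$ be a real random variable, $w>0$ and $\Phi$ monotone functions on its range, $\Phi$ bounded and $Ew(\xi)<\infty$. Then $E[w\Phi]/E[w]\ge E[\Phi]$ if $w$ and $\Phi$ are monotone in the same direction, and $E[w\Phi]/E[w]\le E[\Phi]$ if they are monotone in opposite directions.
\end{lemma}

\begin{proof}
For an independent copy $\xi'$, the product $(w(\xi)-w(\xi'))(\Phi(\xi)-\Phi(\xi'))$ has constant sign, and its expectation is $2\operatorname{Cov}(w,\Phi)$.
\end{proof}

\subsection*{Why the argument for $y=0$ does not extend}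
Put $v_j=\lambda_je^{\lambda_jy}$. Two applications of Lemma~\ref{lem:residual} give, for $j\in S$,
\[
P(S_m=S,\ S_{m-1}=S\setminus j,\ G_{m-1}>y)=p(S)\frac{\lambda_j}{\lambda(S)}e^{-y(\lambda(S)-\lambda_j)}=p(S)e^{-y\lambda(S)}\frac{v_j}{\lambda(S)} .
\]
So, given $G_{m-1}>y$, the item removed from $S$ is $j$ with probability $v_j/v(S)$, and the law of $S_m$ is $p_y$ reweighted by $w(S)=v(S)/\lambda(S)$. The first effect is favorable: by Lemma~\ref{lem:chebyshev} the removed item has mean rate at least $\lambda(S)/m$, so $\rho_{m-1}(y)/(m-1)$ is at most the mean of $\lambda(S)/m$ under the reweighted law. The second effect is not. For rates $(\delta,1,1)$ with $\delta<1$, $m=2$ and $y>0$, the weight is $e^y$ on the pair of rate-$1$ items and $(\delta e^{\delta y}+e^y)/(1+\delta)<e^y$ on the other two pairs. The reweighting moves mass to the pair of largest total rate, and the bound exceeds $\rho_2(y)/2$. The gain inside $S$ must therefore be played against the loss from reweighting $S$, and this requires a usable description of the law of $S$. Such a description appears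 once we condition on the time at which the gap begins: the weights of the sets then become nearly multiplicative.

\subsection*{The representation}
For $t>0$ put
\[
r_j=r_j(t)=\frac{e^{-\lambda_jy}}{e^{\lambda_jt}-1},\qquad b_j=b_j(t)=\frac{\lambda_j}{e^{\lambda_jt}-1},\qquad Z(t)=\prod_{j=1}^n(1-e^{-\lambda_jt}),
\]
so that $b_j=r_jv_j$. Since $(1-e^{-\lambda_jt})\,r_j=e^{-\lambda_j(t+y)}$,
\begin{equation}\label{eq:fixedtime}
Z(t)\,r_S=e^{-\lambda(S)(t+y)}\prod_{k\notin S}(1-e^{-\lambda_kt})
\end{equation}
is the probability that the set of items alive at time $t$ is $S$ and that all of them are still alive at time $t+y$. The number $b_k(t)$ is the logarithmic derivative of $1-e^{-\lambda_kt}$, that is, the density of $X_k$ at $t$ given $X_k\le t$. The exponential form of the lifetimes enters the rest of the proof only through the next lemma.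

\begin{lemma}\label{lem:monotone}
\begin{itemize}
\item[(i)] As functions of $j$, $r_j$ and $b_j$ are nonincreasing, and $\lambda_j$ and $v_j$ are nondecreasing.
\item[(ii)] As functions of $t$, $r_j$ is decreasing and $v_j$ is constant.
\item[(iii)] For $t<t'$, the ratio $\theta_j=r_j(t')/r_j(t)$ is nonincreasing in $j$.
\end{itemize}
\end{lemma}

\begin{proof}
The claims on $r_j,\lambda_j,v_j$ in (i) and (ii) are read off the formulas. We have $tb_j=\psi(\lambda_jt)$ with $\psi(x)=x/(e^x-1)$, and $\psi'$ has the sign of $e^x-1-xe^x=e^x(1-x-e^{-x})\le0$. For (iii), $\theta_j=(e^{\lambda t}-1)/(e^{\lambda t'}-1)$ at $\lambda=\lambda_j$. Its logarithmic derivative in $\lambda$ is $\lambda^{-1}[\varphi(\lambda t)-\varphi(\lambda t')]$ with $\varphi(x)=x/(1-e^{-x})$, and $\varphi'$ has the sign of $1-e^{-x}-xe^{-x}=e^{-x}(e^x-1-x)\ge0$. So the derivative is at most $0$.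
\end{proof}

Let $1\le l\le n-1$ and $|S|=l$. The variable $\tau_S$ has distribution function $\prod_{k\notin S}(1-e^{-\lambda_kt})$, hence density $b(S^c)\prod_{k\notin S}(1-e^{-\lambda_kt})$. By \eqref{eq:factor} with all $x_j=y$ and by \eqref{eq:fixedtime},
\[
p(S)e^{-y\lambda(S)}=\int_0^\infty Z(t)\,r_S\,b(S^c)\,dt,
\]
and the integrand is the density in $t$ of the event $\{S_l=S,\ G_l>y,\ X_{n-l:n}=t\}$. Define
\begin{equation}\label{eq:qM}
q_l(t)=Z(t)\sum_{|S|=l}r_S\,b(S^c)>0,\qquad M_l(t)=\frac1l\cdot\frac{\sum_{|S|=l}r_S\,b(S^c)\,\lambda(S)}{\sum_{|S|=l}r_S\,b(S^c)},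
\end{equation}
and let $\langle\cdot\rangle_l$ denote the mean on $(0,\infty)$ under the probability density proportional to $q_l$. This is the conditional density of the starting time of $G_l$ given $G_l>y$, and $M_l(t)$ is the expected average rate of $S_l$ given $G_l>y$ and starting time $t$. By \eqref{eq:mixture},
\begin{equation}\label{eq:rhoM}
\frac{\rho_l(y)}{l}=\langle M_l\rangle_l,\qquad1\le l\le n-1 .
\end{equation}

\subsection*{Conditional Bernoulli laws and the chain}
We must compare $\langle M_{m-1}\rangle_{m-1}$ with $\langle M_m\rangle_m$. Both the function and the density change, so we look for a monotone function of $t$ that lies between $M_{m-1}$ and $M_m$. In $M_m(t)$ a failure at time $t$ leaves $m$ items alive; in $M_{m-1}(t)$ a failure at time $t$ strikes one of $m$ items. Between the two lies the situation in \eqref{eq:fixedtime}: $m$ items are alive at time $t$, and nothing is assumed about a failure at $t$.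

For positive numbers $r_j$ and a finite index set $U$, let $e_l(U)=\sum_{S\subset U,\,|S|=l}r_S$ be the $l$-th elementary symmetric function, with $e_0=1$ and $e_l=0$ for $l<0$ or $l>|U|$. For $0\le l\le|U|$ let $\mu_l^U$ be the law on $l$-subsets of $U$ with $\mu_l^U(S)=r_S/e_l(U)$, and let $E_l^U$ be its expectation; we drop $U$ when $U=[n]$. This is a \emph{conditional Bernoulli law}: include each $j\in U$ independently with odds $r_j$, and condition on including exactly $l$ elements. With $r_j=r_j(t)$, put
\[
C_m(t)=\frac1m\,E_m[\lambda(S)] .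
\]
Both neighbors of $C_m$ can be written under the same law $\mu_m$. For $M_m$ divide the sums in \eqref{eq:qM} by $e_m([n])$. For $M_{m-1}$ note that $r_T\,b(T^c)=\sum_{j\notin T}r_{T\cup j}v_j$ for $|T|=m-1$, put $S=T\cup j$, and use $\lambda(T)=\sum_{k\in S\setminus j}\lambda_k$. This gives
\begin{equation}\label{eq:sandwich}
M_m(t)=\frac1m\cdot\frac{E_m[b(S^c)\lambda(S)]}{E_m[b(S^c)]},\qquad
M_{m-1}(t)=\frac1{m-1}\cdot\frac{E_m\big[\sum_{j,k\in S,\,j\ne k}v_j\lambda_k\big]}{E_m[v(S)]} .
\end{equation}

\begin{proposition}\label{prop:chain}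
Let $2\le m\le n-1$ and $t>0$.
\begin{itemize}
\item[(a)] $C_m(t)\le M_m(t)$.
\item[(b)] $M_{m-1}(t)\le C_m(t)$.
\item[(c)] $C_m(t)$ is nonincreasing in $t$.
\item[(d)] $q_m(t)/q_{m-1}(t)$ is nonincreasing in $t$.
\end{itemize}
\end{proposition}

Part (c) says that late survivors have small rates. Part (d) says that the gap $G_{m-1}$ starts later than $G_m$, in the likelihood ratio order and under the two different conditionings $G_{m-1}>y$ and $G_m>y$.

\begin{proof}[Proof of Theorem \ref{thm:gap}, given Proposition \ref{prop:chain}]
The case $m=n$ is in Lemma~\ref{lem:easy}. For $2\le m\le n-1$,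
\[
\frac{\rho_m(y)}m=\langle M_m\rangle_m\ \ge\ \langle C_m\rangle_m\ \ge\ \langle C_m\rangle_{m-1}\ \ge\ \langle M_{m-1}\rangle_{m-1}=\frac{\rho_{m-1}(y)}{m-1}.
\]
The equalities are \eqref{eq:rhoM}, and the outer inequalities are (a) and (b). For the middle one, $\langle C_m\rangle_{m-1}=\langle wC_m\rangle_m/\langle w\rangle_m$ with $w=q_{m-1}/q_m$. The weight $w$ is nondecreasing by (d) and has finite mean $\int q_{m-1}/\int q_m$, while $C_m$ is nonincreasing by (c) and bounded by $\lambda_n$. Lemma~\ref{lem:chebyshev} applies.
\end{proof}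

\section{The pair inequality, and three items}\label{sec:three}

By \eqref{eq:sandwich} and Lemma~\ref{lem:monotone}(i), Proposition~\ref{prop:chain}(b) is the case $f=v$, $g=\lambda$ of the following inequality.

\begin{lemma}[Pair inequality]\label{lem:pair}
Let $r_1\ge\dots\ge r_n>0$ and $2\le m\le n$, and let $f,g\ge0$ be nondecreasing on $[n]$. Then
\begin{equation}\label{eq:pair}
E_m\Big[\sum_{j,k\in S,\,j\ne k}f_jg_k\Big]\le\frac{m-1}m\,E_m[f(S)]\;E_m[g(S)] .
\end{equation}
\end{lemma}

This is the competition described in Section~\ref{sec:time}. For a fixed set $S$, Lemma~\ref{lem:chebyshev} gives $\sum_{j\in S}f_jg_j\ge f(S)g(S)/m$, so the sum over pairs is at most $\frac{m-1}mf(S)g(S)$. But averaging this bound produces $E_m[f(S)g(S)]$, which is at least $E_m[f(S)]\,E_m[g(S)]$ by Lemma~\ref{lem:fkg} below. The lemma asserts that the gain inside $S$ outweighs this loss.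

\medskip
\noindent\emph{Reduction to up-sets.} Call a set $\{a,a+1,\dots,n\}$ an up-set. A nondecreasing $f\ge0$ is the nonnegative combination $f_11_{[n]}+\sum_{a=2}^n(f_a-f_{a-1})1_{\{a,\dots,n\}}$. Both sides of \eqref{eq:pair} are bilinear and symmetric in $(f,g)$, and any two up-sets are nested. So it suffices to prove \eqref{eq:pair} for $f=1_B$, $g=1_A$ with up-sets $B\subset A$.

\subsection*{The case $n=3$}
Lemma~\ref{lem:easy} leaves only $m=2$. A pair $S$ is determined by the omitted item $k$, and under $\mu_2$ this item has probability $w_k\propto1/r_k$, so $w_1\le w_2\le w_3$ and $w_1+w_2+w_3=1$.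

For (a), the first formula in \eqref{eq:sandwich} reweights the law of $k$ by $b_k$. Both $b_k$ and $\lambda(S)=\lambda([3])-\lambda_k$ are nonincreasing in $k$, so $C_2(t)\le M_2(t)$ by Lemma~\ref{lem:chebyshev}.

For (b), we check \eqref{eq:pair} for up-sets $B\subset A$; the left side counts ordered pairs $(j,k)$ of distinct elements of $S$ with $j\in B$, $k\in A$.
\begin{itemize}
\item $A=\{1,2,3\}$: each $j\in S\cap B$ has exactly one partner, and $|S\cap A|=2$. Both sides equal $E_2|S\cap B|$.
\item $A=B=\{3\}$: the left side is $0$.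
\item $A=B=\{2,3\}$: the left side is $2w_1$, and $E_2|S\cap A|=2-w_2-w_3=1+w_1$. The inequality is $4w_1\le(1+w_1)^2$.
\item $A=\{2,3\}$, $B=\{3\}$: the left side is $w_1$, and $E_2|S\cap B|=w_1+w_2$. The inequality is $2w_1\le(w_1+w_2)(1+w_1)$, which holds because $w_2\ge w_1$.
\end{itemize}
Finally, in \eqref{eq:qM} the pair that omits $k$ has weight $r_{[3]}\,b_k/r_k=r_{[3]}v_k$, so $M_2$ does not depend on $t$. From $M_1(t)\le C_2(t)\le M_2$ and \eqref{eq:rhoM} we get $\rho_1(y)\le\rho_2(y)/2$. This proves Theorem~\ref{thm:gap}, and with it the conjecture, for $n=3$.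

\medskip
The last of the four cases shows that the ordering of the $r_j$ is needed in Lemma~\ref{lem:pair}: as $w_2\to0$ with $w_1=w_3\to\frac12$, the inequality becomes $1\le\frac34$. The monotonicity of $f$ and $g$ is needed too: for $n=m=2$, $f=1_{\{1\}}$, $g=1_{\{2\}}$, the sides of \eqref{eq:pair} are $1$ and $\frac12$.

Three features of the general case are missing here. The four cases must be replaced by a uniform argument (Section~\ref{sec:inclusion}). The $m$-subsets are no longer described by one index, so Chebyshev's inequality must be replaced by the FKG inequality (Section~\ref{sec:fkg}). And the cancellation that makes $M_m$ constant in $t$ uses $|S^c|=1$; for $m\le n-2$ we rely on parts (c) and (d) (Sections~\ref{sec:fkg} and~\ref{sec:ratio}).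

\section{Inclusion probabilities and the proof of the pair inequality}\label{sec:inclusion}

We need to know how $\mu_l^U$ changes with $l$. The tool is Newton's inequality, in the following weak form.

\begin{lemma}[Newton]\label{lem:newton}
If a nonzero real polynomial $F(z)=\sum_la_lz^l$ has only real zeros, then $a_l^2\ge a_{l-1}a_{l+1}$ for all $l$. In particular $e_l(U)^2\ge e_{l-1}(U)e_{l+1}(U)$ for all integers $l$.
\end{lemma}

\begin{proof}
We may assume $a_{l-1}a_{l+1}>0$, so $1\le l<\deg F$. By Rolle's theorem $H=F^{(l-1)}$ has only real zeros $x_i$. Away from them $(H'^2-HH'')/H^2=-(H'/H)'=\sum_i(x-x_i)^{-2}\ge0$. At $x=0$, where $H(0)=(l-1)!\,a_{l-1}\ne0$, this reads $(l!\,a_l)^2\ge(l-1)!\,(l+1)!\,a_{l-1}a_{l+1}$, so $a_l^2\ge\frac{l+1}la_{l-1}a_{l+1}$. For the last claim take $F(z)=\prod_{j\in U}(1+r_jz)$.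
\end{proof}

We shall use three elementary facts. First, sorting $l$-subsets by whether they contain $j\in U$ gives $e_l(U)=e_l(U\setminus j)+r_je_{l-1}(U\setminus j)$. Inserting this for $e_l(U)$ and $e_{l-1}(U)$ and using Lemma~\ref{lem:newton}, we get for all $l$
\begin{equation}\label{eq:newtondiff}
e_{l-1}(U\setminus j)\,e_l(U)-e_l(U\setminus j)\,e_{l-1}(U)=r_j\big[e_{l-1}^2-e_le_{l-2}\big](U\setminus j)\ge0 .
\end{equation}
Second, because the weights $r_S$ are multiplicative, under $\mu_l^U$ the set $S$ has law $\mu_l^{U\setminus j}$ given $j\notin S$, and $S\setminus j$ has law $\mu_{l-1}^{U\setminus j}$ given $j\in S$. Third, for $a'>0$ and $c'\ge0$,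
\begin{equation}\label{eq:mobius}
x\mapsto\frac{a+cx}{a'+c'x}\ \text{ is nondecreasing on }(0,\infty)\text{ if }\ ca'\ge ac',
\end{equation}
since the derivative is $(ca'-ac')/(a'+c'x)^2$.

\begin{lemma}\label{lem:inclusion}
\begin{itemize}
\item[(a)] For $1\le l\le|U|$ and $j\in U$: $\mu_l^U(j\in S)\ge\mu_{l-1}^U(j\in S)$.
\item[(b)] Let $r_1\ge\dots\ge r_n>0$, $2\le l\le n$, and let $g$ be nondecreasing on $[n]$. Then $\frac1{l-1}E_{l-1}[g(S)]\le\frac1lE_l[g(S)]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\mu_l^U(j\notin S)=e_l(U\setminus j)/e_l(U)$, and \eqref{eq:newtondiff} says that this is at most $e_{l-1}(U\setminus j)/e_{l-1}(U)$.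

(b) Let $\pi^{(l)}_j=\mu_l(j\in S)=r_je_{l-1}([n]\setminus j)/e_l([n])$. Since $\sum_j\pi_j^{(l)}=E_l|S|=l$, the vector $\pi^{(l)}/l$ is a probability vector on $[n]$, and $\frac1lE_l[g(S)]$ is the mean of $g$ under it. It arises from $\pi^{(l-1)}/(l-1)$ by reweighting with
\[
\omega_j=\frac{e_{l-1}([n]\setminus j)}{e_{l-2}([n]\setminus j)} .
\]
By Lemma~\ref{lem:chebyshev} it suffices to show $\omega_j\le\omega_k$ for $j<k$. With $R=[n]\setminus\{j,k\}$ we have $\omega_j=\phi(r_k)$ and $\omega_k=\phi(r_j)$, where
\[
\phi(x)=\frac{e_{l-1}(R)+xe_{l-2}(R)}{e_{l-2}(R)+xe_{l-3}(R)},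
\]
and $e_{l-2}(R)>0$ as $0\le l-2\le|R|$. By \eqref{eq:mobius} and Lemma~\ref{lem:newton}, $\phi$ is nondecreasing, and $r_k\le r_j$.
\end{proof}

Part (b) says that a larger sample is forced to spend a larger share of its elements on the indices with small odds, which are the large indices.

\begin{proof}[Proof of Lemma \ref{lem:pair}]
Let $f=1_B$, $g=1_A$ with up-sets $B\subset A$, as in the reduction of Section~\ref{sec:three}. Conditioning on $j\in S$, we write the left side of \eqref{eq:pair} as
\begin{equation}\label{eq:pairsplit}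
\sum_{j\in B}\mu_m(j\in S)\;E_{m-1}^{[n]\setminus j}|T\cap A| .
\end{equation}
Since $\sum_{j\in B}\mu_m(j\in S)=E_m|S\cap B|$, it suffices to show for every $j\in A$, hence for every $j\in B$, that
\[
E_{m-1}^{[n]\setminus j}|T\cap A|\ \le\ E_{m-1}|T\cap A|\ \le\ \frac{m-1}m\,E_m|S\cap A| .
\]
The second inequality is Lemma~\ref{lem:inclusion}(b) with $g=1_A$; this is where the ordering of the $r_j$ and the fact that $A$ is an up-set are used.

The first inequality says that deleting an element of $A$ from the ground set does not increase the expected number of sampled elements in $A$. Let $U=[n]\setminus j$ and $\pi=\mu_{m-1}(j\in T)$. Conditioning on whether $j\in T$, and using $j\in A$,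
\[
E_{m-1}|T\cap A|=(1-\pi)\,E_{m-1}^U|T\cap A|+\pi\big(1+E_{m-2}^U|T'\cap A|\big).
\]
So we need $1+E_{m-2}^U|T'\cap A|\ge E_{m-1}^U|T\cap A|$. Count elements outside $A$ instead: with $W=U\setminus A$, the left side is $(m-1)-E_{m-2}^U|T'\cap W|$ and the right side is $(m-1)-E_{m-1}^U|T\cap W|$. Summing Lemma~\ref{lem:inclusion}(a) over the elements of $W$, with $l=m-1\in\{1,\dots,|U|\}$, gives $E_{m-2}^U|T'\cap W|\le E_{m-1}^U|T\cap W|$.
\end{proof}

The term $1$ in the last step comes from $j\in A$. This is why the reduction must place the smaller up-set in the role of $B$, which the symmetry of \eqref{eq:pair} permits. Proposition~\ref{prop:chain}(b) is proved.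

\section{Positive association: parts (a) and (c)}\label{sec:fkg}

Write an $m$-subset of $[n]$ as an increasing sequence $s_1<\dots<s_m$, and order such sequences componentwise: $S\le T$ if $s_i\le t_i$ for all $i$. If $a_j$ is nondecreasing in $j$, then $a(S)=\sum_ia_{s_i}$ is nondecreasing in $S$; if $a_j>0$ is nonincreasing in $j$, then $a(S)$ and $a_S$ are nonincreasing in $S$. The order is not total in general: for $n=4$ the sets $\{1,4\}$ and $\{2,3\}$ are incomparable.

We recall the FKG inequality \cite{fkg}. Let $L$ be a finite distributive lattice; any set of sequences in $[n]^m$ closed under the componentwise minimum $\wedge$ and maximum $\vee$ is one. Let $\mu$ be a probability measure on $L$ with $\mu(S\wedge T)\mu(S\vee T)\ge\mu(S)\mu(T)$ for all $S,T\in L$. Then $\operatorname{Cov}_\mu(\Phi,\Psi)\ge0$ for all nondecreasing $\Phi,\Psi:L\to\mathbf R$.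

\begin{lemma}\label{lem:fkg}
For any $r_j>0$ and $1\le m\le n$, nondecreasing functions $\Phi,\Psi$ of $S$ have nonnegative covariance under $\mu_m$. If one is nondecreasing and the other nonincreasing, the covariance is nonpositive.
\end{lemma}

\begin{proof}
If $s_i<s_{i+1}$ and $t_i<t_{i+1}$, then $\min(s_i,t_i)$ is less than both $s_{i+1}$ and $t_{i+1}$, and both $s_i$ and $t_i$ are less than $\max(s_{i+1},t_{i+1})$. So strictly increasing sequences are closed under $\wedge$ and $\vee$. For each $i$, the numbers $\min(s_i,t_i),\max(s_i,t_i)$ are $s_i,t_i$ in some order, so $r_{S\wedge T}\,r_{S\vee T}=r_Sr_T$, and the lattice condition holds with equality. For the second claim change the sign of one function.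
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:chain}(a) and (c)]
(a) By \eqref{eq:sandwich}, $mM_m(t)-mC_m(t)$ is the covariance of $b(S^c)$ and $\lambda(S)$ under $\mu_m$, divided by $E_m[b(S^c)]>0$. By Lemma~\ref{lem:monotone}(i), $b(S^c)=b([n])-b(S)$ and $\lambda(S)$ are both nondecreasing in $S$, so the covariance is nonnegative. In words: among items that have failed by time $t$, slow items are the more likely to fail exactly at $t$, so a failure at $t$ is evidence that slow items are dead and fast items alive.

(c) Let $t<t'$. The law $\mu_m$ at time $t'$ is the law at time $t$ reweighted by $\theta_S=r_S(t')/r_S(t)$, which is nonincreasing in $S$ by Lemma~\ref{lem:monotone}(iii). With expectations at time $t$, Lemma~\ref{lem:fkg} gives $mC_m(t')=E_m[\theta_S\lambda(S)]/E_m[\theta_S]\le E_m[\lambda(S)]=mC_m(t)$.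
\end{proof}

\section{The ratio of the time densities: part (d)}\label{sec:ratio}

The factor $Z(t)$ cancels in $q_m/q_{m-1}$. What remains depends on $t$ through the $r_j$, which decrease, and the $b_j$. The substitution $b_j=r_jv_j$ leaves only the $r_j$, because $v_j$ is constant in $t$. So fix $v_1,\dots,v_n>0$, treat $r_1,\dots,r_n>0$ as free variables, in no particular order, set $b_j=r_jv_j$, and define for $U\subset[n]$
\[
\beta_l(U)=\sum_{j\in U}b_j\,e_l(U\setminus j)=\sum_{S\subset U,\,|S|=l+1}r_S\,v(S).
\]
Exchanging the sums in \eqref{eq:qM} gives $q_l=Z\beta_l([n])$. By Lemma~\ref{lem:monotone}(ii), Proposition~\ref{prop:chain}(d) follows from the next lemma, applied to one coordinate at a time.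

\begin{lemma}\label{lem:beta}
For $2\le m\le n-1$, the ratio $\beta_m([n])/\beta_{m-1}([n])$ is nondecreasing in each $r_k$.
\end{lemma}

\begin{proof}
Let $U=[n]\setminus k$, and write $\beta_l,e_l$ for $\beta_l(U),e_l(U)$. Sorting the sets $S$ by whether they contain $k$,
\[
\beta_l([n])=\beta_l+r_k\sum_{T\subset U,\,|T|=l}r_T\,(v(T)+v_k)=\beta_l+r_k\,(\beta_{l-1}+v_ke_l).
\]
Since $m\le|U|$, we have $\beta_{m-1}>0$, and by \eqref{eq:mobius} it suffices to show
\[
(\beta_{m-1}+v_ke_m)\,\beta_{m-1}\ge\beta_m\,(\beta_{m-2}+v_ke_{m-1}).
\]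
Comparing the terms without and with $v_k$, this follows from
\[
\text{(i)}\ \ \beta_{m-1}^2\ge\beta_m\beta_{m-2},\qquad\text{(ii)}\ \ e_m\beta_{m-1}\ge e_{m-1}\beta_m .
\]
For (ii), inequality \eqref{eq:newtondiff} with $l=m$ gives
\[
e_m\beta_{m-1}-e_{m-1}\beta_m=\sum_{j\in U}b_j\big[e_{m-1}(U\setminus j)\,e_m(U)-e_m(U\setminus j)\,e_{m-1}(U)\big]\ge0 .
\]
For (i), by Lemma~\ref{lem:newton} it suffices that the generating polynomial
\[
F(z)=\sum_l\beta_lz^l=\sum_{j\in U}b_j\prod_{i\in U\setminus j}(1+r_iz)
\]
has only real zeros. Let $N=|U|$; the degree of $F$ is $N-1$, since the coefficient of $z^{N-1}$ is $r_Uv(U)>0$. Suppose first that the $r_i$, $i\in U$, are distinct. At $z=-1/r_j$ all terms but the $j$-th vanish, and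
\[
F(-1/r_j)=b_j\prod_{i\in U\setminus j}(1-r_i/r_j)
\]
is nonzero with sign $(-1)^{\nu_j}$, where $\nu_j$ is the number of $i\in U$ with $r_i>r_j$. The $N$ points $-1/r_j$ are ordered like the $r_j$, so $\nu_j$ changes by one between neighboring points. Hence $F$ changes sign $N-1$ times, all its zeros are real, and (i) holds. For fixed $v$ both sides of (i) are polynomials in the $r_i$, so (i) extends by continuity to the case of coinciding $r_i$.
\end{proof}

All four parts of Proposition~\ref{prop:chain} are now proved. This completes the proof of Theorem~\ref{thm:gap}, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:sharp}.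

\begin{thebibliography}{9}

\bibitem{fkg}
Fortuin, Kasteleyn and Ginibre, Comm. Math. Phys. \textbf{22} (1971), 89--103.

\bibitem{spacings}
\emph{Stochastic Orders for Spacings of Heterogeneous Exponential Random Variables},
\texttt{https://web.pdx.edu/\textasciitilde{}kochar/Papers/d\_papers/JMVA1996\_Korwar.pdf}

\end{thebibliography}
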